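\title{Reflecting a point of a simplex into an enclosing ball}

\begin{abstract}
Let $\Delta$ be an $n$-dimensional simplex contained in a closed ball $B$ of Euclidean $n$-space, $n\ge 2$. We prove that every point $x\in\Delta$ has a mirror image, in the hyperplane of some facet of $\Delta$, that lies in $B$. More precisely, we bound the distance from the center of $B$ to the nearest mirror image by an explicit function of $n$ and of the distance from $x$ to the center. We show that this bound is attained for every such distance, and we describe the cases of equality. The proof inscribes in $\Delta$ an ellipsoid with foci at $x$ and at the center, and compares it with $B$ through the trace of one explicit matrix.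
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Delta$ be an $n$-dimensional simplex in Euclidean space $\mathbb{E}^n$, and for each facet $f$ of $\Delta$ let $r_f$ be the reflection in the hyperplane that contains $f$. The following statement is Conjecture~2 of \cite{simplex}.

\begin{quote}
\emph{If $\Delta$ is contained in a closed ball $B$, then for every point $x\in\Delta$ there is a facet $f$ such that $r_f(x)\in B$.}
\end{quote}

We prove this for every $n\ge2$, in a sharp quantitative form.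

After a translation and a scaling, $B$ is the closed unit ball centered at $0$ in $\mathbb{R}^n$. Let $v_0,\dots,v_n$ be the vertices of $\Delta$. Facet $i$ is the one opposite $v_i$; it has outward unit normal $u_i$ and lies in the hyperplane $\{y: u_i\cdot y=h_i\}$, and $r_i$ is the reflection in this hyperplane. Let $H_i=h_i-u_i\cdot v_i>0$ be the altitude from $v_i$. For $x\in\Delta$ put
\[
\xi=|x|\le1,\qquad d_i=h_i-u_i\cdot x\ge0 .
\]
Thus $d_i$ is the distance from $x$ to the hyperplane, and $h_i$ is the signed distance from $0$ to it, positive when $0$ lies on the side of $v_i$. Since $r_i(x)=x+2d_iu_i$, every $y\in\mathbb{R}^n$ satisfies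
\begin{equation}\label{eq:mirror}
|y-x|^2-|y-r_i(x)|^2=4d_i\,u_i\cdot(y-x)-4d_i^2=4d_i\,(u_i\cdot y-h_i),
\end{equation}
and the case $y=0$ reads
\begin{equation}\label{eq:norm}
|r_i(x)|^2=\xi^2+4d_ih_i .
\end{equation}
So the conjecture asserts that $\min_i d_ih_i\le(1-\xi^2)/4$: the points $0$ and $x$ cannot both be far from every facet. Three cases show how much room there is.

\emph{The line.} For $n=1$ the statement is false: if $\Delta=B=[-1,1]$ and $x=0$, the reflections are $\pm2$.

\emph{The center.} If $x=0$, then $d_i=h_i$ and $|r_i(0)|=2h_i$, so the conjecture asks for $\min_i h_i\le\frac12$. The inscribed regular simplex has $u_i=-v_i$ and $v_i\cdot v_j=-1/n$ for $i\ne j$, hence $h_i=1/n$, and we shall see in Section~\ref{sec:trace} that $\min_ih_i\le1/n$ always. At the center there is slack for $n\ge3$ and none for $n=2$.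

\emph{The orthocenter of a triangle.} In the plane the lack of slack persists away from the center.

\begin{example}\label{ex:triangle}
Let $n=2$ and $|v_0|=|v_1|=|v_2|=1$, and let $\{i,j,l\}=\{0,1,2\}$. The vector $v_j+v_l$ is orthogonal to $v_j-v_l$, hence parallel to $u_i$, and $u_i\cdot(v_j+v_l)=2h_i$; so $v_j+v_l=2h_iu_i$. Therefore
\[
(v_j-v_i)\cdot(v_l-v_i)=\tfrac12|v_j+v_l|^2-v_i\cdot(v_j+v_l)=2h_i^2-2h_i\,u_i\cdot v_i=2h_iH_i ,
\]
and the triangle is acute exactly when all $h_i>0$, that is, when $0\in\operatorname{int}\Delta$. The orthocenter is $o=v_0+v_1+v_2$, because $o-v_i=2h_iu_i$ is perpendicular to side $i$. From $u_i\cdot o=u_i\cdot v_i+2h_i$ we get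
\[
r_i(o)=o+2(h_i-u_i\cdot o)u_i=v_i-2(u_i\cdot v_i)u_i ,
\]
which is a unit vector. All three reflections of $o$ lie on the circle, and for an acute triangle $o$ is an interior point. See Figure~\ref{fig:ortho}.
\end{example}

If $0\in\Delta$, then $|r_i(x)|\ge\xi$ for all $i$ by \eqref{eq:norm}, so the slack also disappears, in every dimension, as $x$ approaches the sphere. One therefore expects a sharp bound for $\min_i|r_i(x)|$ that depends on $\xi$, equals $2/n$ at $\xi=0$ and $1$ at $\xi=1$, and is identically $1$ for $n=2$. To define it, put $k=n(n-2)=(n-1)^2-1\ge0$, and for $\xi\in[0,1]$ and $\rho\ge0$ let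
\[
F_\xi(\rho)=\rho+\tfrac k4(\rho^2-\xi^2).
\]
The function $F_\xi$ is continuous and strictly increasing on $[0,\infty)$, with $F_\xi(\xi)=\xi\le1$ and $F_\xi(1)=1+\frac k4(1-\xi^2)\ge1$. Hence there is a unique $\rho\ge0$ with $F_\xi(\rho)=1$; we call it $\Phi_n(\xi)$. The two values of $F_\xi$ just computed give
\begin{equation}\label{eq:Phi}
\xi\le\Phi_n(\xi)\le1,\qquad \xi<\Phi_n(\xi)\ \text{ if }\xi<1,\qquad \Phi_n(\xi)<1\ \text{ if }\xi<1\text{ and }n\ge3 .
\end{equation}
Solving the quadratic equation, $\Phi_2\equiv1$ and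
\[
\Phi_n(\xi)=\frac{\sqrt{4(n-1)^2+k^2\xi^2}-2}{k}\qquad(n\ge3),
\]
so that $\Phi_n(0)=2/n$ and $\Phi_n(1)=1$.

\begin{theorem}\label{thm:bound}
Let $n\ge2$, let $\Delta\subset B$ be an $n$-simplex and let $x\in\Delta$. Then
\[
\min_i|r_i(x)|\le\Phi_n(|x|)\le1 .
\]
In particular $r_f(x)\in B$ for some facet $f$. For a ball of radius $R$ and center $c$ the bound reads $\min_f|r_f(x)-c|\le R\,\Phi_n(|x-c|/R)$.
\end{theorem}

For $y\in\mathbb{R}^n$ write $\hat y=(1,y)\in\mathbb{R}^{n+1}$, as a column vector.

\begin{theorem}\label{thm:equality}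
Let $n\ge2$. ``Equality'' below means $\min_i|r_i(x)|=\Phi_n(|x|)$ in Theorem~\ref{thm:bound}.
\begin{enumerate}
\item[(i)] For every $x$ with $|x|<1$ there is a simplex $\Delta$ inscribed in the unit sphere, with $0,x\in\operatorname{int}\Delta$, such that $|r_i(x)|=\Phi_n(|x|)$ for all $i$. The bound of Theorem~\ref{thm:bound} is best possible for each value of $|x|$, including $|x|=1$.
\item[(ii)] Suppose $0,x\in\operatorname{int}\Delta$. Then equality holds if and only if $|v_i|=1$ for all $i$ and $\hat v_i^{\top}P^{-1}\hat v_j=0$ for all $i\ne j$, where $P$ is the positive definite matrix \eqref{eq:P} below, taken with $a=\frac12\Phi_n(\xi)$ and $b^2=\frac14(\Phi_n(\xi)^2-\xi^2)$.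
\item[(iii)] For $n=2$ and $0,x\in\operatorname{int}\Delta$, equality holds if and only if $\Delta$ is an acute triangle inscribed in the unit circle and $x$ is its orthocenter.
\item[(iv)] If $0$ or $x$ is not in $\operatorname{int}\Delta$, equality can occur only when $x$ is a vertex of $\Delta$ on the unit sphere.
\end{enumerate}
\end{theorem}

By \eqref{eq:Phi}, for $n\ge3$ some $r_f(x)$ lies in the open ball whenever $|x|<1$, while for $n=2$ the conjecture itself is sharp for every value of $|x|$.

\section{An ellipsoid with foci at $0$ and $x$}\label{sec:ellipsoid}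

We first remove the configurations in which there is nothing to prove. One elementary fact will be used twice:
\begin{equation}\label{eq:vertex}
\text{if } \Delta\subset B,\ y\in\Delta \text{ and } |y|=1,\text{ then } y \text{ is a vertex of }\Delta .
\end{equation}
Indeed, write $y=\sum_it_iv_i$ with $t_i\ge0$ and $\sum_i t_i=1$. Then $1=\sum_it_i\,y\cdot v_i$ with $y\cdot v_i\le1$, so $y\cdot v_i=1$, and hence $v_i=y$, whenever $t_i>0$.

\begin{proof}[Boundary cases of Theorem~\ref{thm:bound}, and proof of Theorem~\ref{thm:equality}(iv)]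
The interior of $\Delta$ is the set of $y$ with $u_i\cdot y<h_i$ for all $i$. If $0\notin\operatorname{int}\Delta$, then $h_i\le0$ for some $i$; if $x\notin\operatorname{int}\Delta$, then $d_i=0$ for some $i$. Since $d_i\ge0$, in both cases $d_ih_i\le0$, and \eqref{eq:norm} and \eqref{eq:Phi} give $|r_i(x)|\le\xi\le\Phi_n(\xi)$. Equality forces $\Phi_n(\xi)=\xi$, hence $\xi=1$ by \eqref{eq:Phi}, and $x$ is a vertex by \eqref{eq:vertex}.
\end{proof}

From now on, up to the end of Section~\ref{sec:proof}, we are in the \emph{interior case} $0,x\in\operatorname{int}\Delta$. Then all $h_i$ and $d_i$ are positive and $\xi<1$. Put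
\begin{equation}\label{eq:ab}
b=\sqrt{\min_i d_ih_i}>0,\qquad a=\sqrt{b^2+\xi^2/4}.
\end{equation}
By \eqref{eq:norm}, $\min_i|r_i(x)|=2a$, and $F_\xi(2a)=2a+kb^2$. As $F_\xi$ is strictly increasing, $2a\le\Phi_n(\xi)$ is equivalent to $2a+n(n-2)b^2\le1$, that is, to
\begin{equation}\label{eq:goal}
1+b^2-2a\ \ge\ (n-1)^2b^2 ,
\end{equation}
and equality in one means equality in the other.

The numbers $a$ and $b$ have a geometric meaning. A broken path from $0$ to $x$ that touches the hyperplane of facet $i$ unfolds, by reflection, to a path from $0$ to $r_i(x)$, so its length is at least $|r_i(x)|\ge2a$. This suggests the solid ellipsoid of revolution with foci $0$ and $x$,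
\[
E=\{y:\ |y|+|y-x|\le2a\}.
\]
Let $e$ be a unit vector with $x=\xi e$ (arbitrary if $\xi=0$). Since $|s|+|s-\xi|=\max(\xi,|2s-\xi|)$ and $\xi<2a$, the axis of $E$ is described by
\begin{equation}\label{eq:axis}
se\in E\iff \tfrac\xi2-a\le s\le\tfrac\xi2+a .
\end{equation}
Recall that an ellipse with foci at distance $\xi$ and focal sum $2a$ has semi-axes $a$ and $\sqrt{a^2-\xi^2/4}$. So $E$ has center $x/2$, semi-axis $a$ along $e$ and semi-axes $b$ orthogonal to $e$. This description guides the choices below, but the proofs use only the definition of $E$ and \eqref{eq:axis}.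

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.5]
\draw (0,0) circle (1);
\draw[thick] (110:1) -- (200:1) -- (340:1) -- cycle;
\begin{scope}[shift={(-0.171,0.128)},rotate=143.2]
\draw[gray,thick] (0,0) ellipse (0.5 and 0.452);
\end{scope}
\draw[dashed] (-0.342,0.256) -- (250:1);
\draw[dashed] (-0.342,0.256) -- (70:1);
\draw[dashed] (-0.342,0.256) -- (150:1);
\draw (0,0) -- (250:1);
\draw (-0.342,0.256) -- (-0.1245,-0.342);
\fill (0,0) circle (0.018) node[right] {$0$};
\fill (-0.342,0.256) circle (0.018) node[above] {$x$};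
\fill (250:1) circle (0.018) node[below] {$r_0(x)$};
\fill (70:1) circle (0.018) node[above right] {$r_1(x)$};
\fill (150:1) circle (0.018) node[above left] {$r_2(x)$};
\node[above left] at (110:1) {$v_0$};
\node[left] at (200:1) {$v_1$};
\node[right] at (340:1) {$v_2$};
\end{tikzpicture}
\caption{An acute triangle inscribed in the unit circle, with $x$ its orthocenter. The three reflections of $x$ in the sides lie on the circle. The ellipse $|y|+|y-x|=1$ with foci $0$ and $x$ touches each side; on the side $v_1v_2$ it does so where the segment from $0$ to $r_0(x)$ crosses, since there the broken path from $0$ to $x$ has length $|r_0(x)|=1$.}\label{fig:ortho}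
\end{figure}

\begin{lemma}\label{lem:ellipsoid}
In the interior case, $E\subset\Delta$ and $a+\xi/2<1$.
\end{lemma}

\begin{proof}
Let $y\notin\Delta$, say $u_i\cdot y>h_i$. By \eqref{eq:mirror}, $|y-x|>|y-r_i(x)|$, so
$|y|+|y-x|>|y|+|y-r_i(x)|\ge|r_i(x)|\ge2a$ and $y\notin E$. Thus $E\subset\Delta$.

The endpoint $p=(a+\xi/2)e$ of the axis lies in $E\subset\Delta\subset B$, so $a+\xi/2\le1$. Suppose $a+\xi/2=1$. By \eqref{eq:vertex}, $p$ is a vertex $v_j$, so it lies on the hyperplane of facet $i$ for each $i\ne j$. For such $i$, \eqref{eq:mirror} gives $|p-x|=|p-r_i(x)|$, and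
\[
2a=|p|+|p-x|=|p|+|r_i(x)-p|\ge|r_i(x)|\ge2a .
\]
Equality in the triangle inequality makes $r_i(x)$ a positive multiple of $p$, so $r_i(x)=2ae$. Hence $2d_iu_i=2ae-x$ is the same vector for all $i\ne j$. Since $n\ge2$ there are two such indices, and since $d_i>0$ the two facets have the same outward unit normal. This is impossible, because both pass through $p$ and lie in different hyperplanes.
\end{proof}

Inequality \eqref{eq:goal} is now a statement about nested bodies $E\subset\Delta\subset B$: a simplex can be fitted between the ellipsoid and the ball only if the ellipsoid is small enough.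

\section{A trace inequality}\label{sec:trace}

The \emph{barycentric coordinates} of $\Delta$ are the affine functions $\beta_0,\dots,\beta_n$ with $\beta_i(v_j)=\delta_{ij}$. They are nonnegative on $\Delta$, and $\sum_i\beta_i\equiv1$ because both sides are affine and agree at the vertices. Explicitly $\beta_i(y)=(h_i-u_i\cdot y)/H_i$. Writing $\beta_i(y)=\mu_i+g_i\cdot y$ and $\lambda_i=\beta_i(x)$, we have
\begin{equation}\label{eq:bary}
\mu_i=\frac{h_i}{H_i},\qquad \lambda_i=\frac{d_i}{H_i},\qquad |g_i|=\frac1{H_i},\qquad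
\lambda_i\mu_i-b^2|g_i|^2=\frac{d_ih_i-b^2}{H_i^2}.
\end{equation}
These formulas hold for any simplex, any point $x$ and any number $b$.

\subsection*{The concentric case}
Let $x=0$. Then $a=b=\min_ih_i$, and $E$ is the ball of radius $a$ about $0$. Send each vertex through the center into $E$: the point $-av_i$ lies in $E\subset\Delta$, so $\beta_i(-av_i)\ge0$. Since $g_i\cdot v_i=1-\mu_i$ and $\sum_i\mu_i=1$,
\[
0\le\sum_{i=0}^n\beta_i(-av_i)=\sum_{i=0}^n\bigl(\mu_i-a(1-\mu_i)\bigr)=1-na .
\]
This is the bound $\min_ih_i\le1/n$, and it is \eqref{eq:goal}, because $2a+n(n-2)a^2-1=(na-1)\bigl((n-2)a+1\bigr)$. The point to notice is that each term of the sum depends on the simplex, while the sum does not. The reason is that the sum is a trace.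

\subsection*{Homogeneous coordinates}
Identify the affine function $\beta(y)=m+g\cdot y$ with the vector $\beta=(m,g)\in\mathbb{R}\times\mathbb{R}^n$, so that $\beta(y)=\beta^\top\hat y$. Points $v_0,\dots,v_n$ are affinely independent exactly when $\hat v_0,\dots,\hat v_n$ form a basis of $\mathbb{R}^{n+1}$, and $\beta_i^\top\hat v_j=\delta_{ij}$ says that $(\beta_i)$ is the dual basis. If $U$ and $V$ are the square matrices with columns $\beta_i$ and $\hat v_i$, then $U^\top V=I$, hence $UV^\top=I$, that is, $\sum_i\beta_i\hat v_i^\top=I$. Consequently, for every matrix $A$ of size $n+1$,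
\begin{equation}\label{eq:trace}
\operatorname{tr}A=\operatorname{tr}\Bigl(A\sum_i\beta_i\hat v_i^\top\Bigr)=\sum_i\hat v_i^\top A\beta_i .
\end{equation}
Let $J=\operatorname{diag}(1,-1,\dots,-1)$ and let
\[
C=\{(t,y)\in\mathbb{R}\times\mathbb{R}^n:\ t\ge|y|\}=\{w=(t,y):\ w^\top Jw\ge0,\ t\ge0\}.
\]
Since $\min_B\beta=m-|g|$, the cone $C$ consists of the affine functions that are nonnegative on $B$.

\begin{lemma}\label{lem:trace}
Let $\Delta\subset B$ be a simplex and let $S$ be a real matrix of size $n+1$ with $S\beta_i\in C$ for all $i$. Then $\operatorname{tr}(JS)\ge0$. If $S$ is invertible and $\operatorname{tr}(JS)=0$, then for every $i$ we have $|v_i|=1$ and $S\beta_i=c_i\hat v_i$ with $c_i>0$.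
\end{lemma}

\begin{proof}
Write $S\beta_i=(c_i,y_i)$. Since $|v_i|\le1$ and $|y_i|\le c_i$,
\[
\hat v_i^\top JS\beta_i=c_i-v_i\cdot y_i\ge c_i-|v_i||y_i|\ge c_i-|y_i|\ge0 ,
\]
and \eqref{eq:trace} gives $\operatorname{tr}(JS)\ge0$. If the trace is $0$, every inequality in the chain is an equality. If $S$ is invertible, then $(c_i,y_i)\ne0$, so $c_i=|y_i|>0$. The equality $|v_i||y_i|=|y_i|$ gives $|v_i|=1$, and $v_i\cdot y_i=|v_i||y_i|$ gives $y_i=c_iv_i$.
\end{proof}

The concentric computation is the case $S=\operatorname{diag}(1,a,\dots,a)$: there $\hat v_i^\top JS\beta_i=\beta_i(-av_i)$ and $\operatorname{tr}(JS)=1-na$.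

\section{The choice of the matrix}\label{sec:matrix}

What we know about the $\beta_i$ is that $\lambda_i,\mu_i>0$ and, by \eqref{eq:ab} and \eqref{eq:bary}, that $\lambda_i\mu_i-b^2|g_i|^2\ge0$. The last expression is a quadratic form in $\beta_i$. We write matrices in an orthonormal basis adapted to $\mathbb{R}\oplus\mathbb{R}e\oplus e^\perp$, and decompose $g=g^1e+g^\perp$ with $g^\perp\perp e$. Then $\beta(0)=m$, $\beta(x)=m+\xi g^1$, and
\begin{equation}\label{eq:M}
\beta(0)\beta(x)-b^2|g|^2=\beta^\top M\beta,\qquad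
M=\begin{pmatrix}1&\xi/2\\ \xi/2&-b^2\end{pmatrix}\oplus(-b^2I_{n-1}).
\end{equation}
To apply Lemma~\ref{lem:trace} we want $S$ with $S^\top JS=M$, for then $(S\beta_i)^\top J(S\beta_i)\ge0$. There are many such $S$, with different traces.

The first candidate comes from the affine map of $B$ onto $E$. Let $Q$ act as $a$ on $\mathbb{R}e$ and as $b$ on $e^\perp$, so that $E=x/2+QB$, and let $S_0\beta=(\beta(x/2),Qg)$, which is the function $y\mapsto\beta(x/2+Qy)$. Using $a^2=b^2+\xi^2/4$,
\[
\beta(x/2)^2-|Qg|^2=\bigl(m+\tfrac\xi2g^1\bigr)^2-\tfrac{\xi^2}4(g^1)^2-b^2|g|^2=\beta^\top M\beta ,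
\]
so $M$ describes the affine functions of constant sign on $E$. Also $\beta_i(x/2)>0$, so $S_0\beta_i\in C$, and Lemma~\ref{lem:trace} yields $0\le\operatorname{tr}(JS_0)=1-a-(n-1)b$. For $\xi>0$ this is too weak: for $n=2$ it reads $a+b\le1$ with $b<a$, while we need $2a\le1$.

The equality case of Lemma~\ref{lem:trace} shows what is wrong with $S_0$. If the lemma is sharp for an invertible $S$ and some simplex, then $S\beta_j=c_j\hat v_j$ for all $j$, so
\[
S=\sum_ic_i\hat v_i\hat v_i^\top ,
\]
as both sides agree on the basis $(\beta_j)$. Such an $S$ is symmetric and positive definite, whereas $S_0=\bigl(\begin{smallmatrix}1&\xi/2\\0&a\end{smallmatrix}\bigr)\oplus bI_{n-1}$ is not symmetric when $\xi>0$. So we look for a positive definite $P$ with $PJP=M$, of the form $\bigl(\begin{smallmatrix}p&s\\ s&t\end{smallmatrix}\bigr)\oplus bI_{n-1}$. The equation $PJP=M$ says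
\begin{equation}\label{eq:pst}
p^2-s^2=1,\qquad s(p-t)=\xi/2,\qquad t^2-s^2=b^2 .
\end{equation}
Comparing determinants of the $2\times2$ blocks gives $(pt-s^2)^2=b^2+\xi^2/4=a^2$, so $pt-s^2=a$ by positivity. Then $p(p-t)=1-a$ and $t(p-t)=a-b^2$, and subtracting, $(p-t)^2=1+b^2-2a$. The left side of \eqref{eq:goal} has appeared. If $a<1$, then $p-t>0$, and $p,s,t$ are determined.

\begin{lemma}\label{lem:P}
Let $x=\xi e$ with $|e|=1$ and $\xi\ge0$, let $b>0$ and $a=\sqrt{b^2+\xi^2/4}$. Assume $a<1$ and $1+b^2-2a>0$, and put $\tau=\sqrt{1+b^2-2a}$ and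
\begin{equation}\label{eq:P}
P=\frac1\tau\begin{pmatrix}1-a&\xi/2\\ \xi/2&a-b^2\end{pmatrix}\oplus b\,I_{n-1}.
\end{equation}
Then:
\begin{enumerate}
\item[(a)] $P$ is symmetric and positive definite;
\item[(b)] $(P\beta)^\top J(P\beta)=\beta(0)\beta(x)-b^2|g|^2$ for all $\beta=(m,g)$;
\item[(c)] $\operatorname{tr}(JP)=\tau-(n-1)b$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use $\xi^2/4=a^2-b^2$ throughout. (a) The upper left entry $(1-a)/\tau$ is positive, and the determinant of the $2\times2$ block is
\[
\frac{(1-a)(a-b^2)-(a^2-b^2)}{\tau^2}=\frac{a-2a^2+ab^2}{\tau^2}=a>0 .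
\]
(b) By \eqref{eq:M} we must verify \eqref{eq:pst} for $p=(1-a)/\tau$, $s=\xi/(2\tau)$, $t=(a-b^2)/\tau$. First, $p-t=(1-2a+b^2)/\tau=\tau$, so $s(p-t)=\xi/2$. Next,
\begin{align*}
\tau^2(p^2-s^2)&=(1-a)^2-(a^2-b^2)=1-2a+b^2=\tau^2,\\
\tau^2(t^2-s^2)&=(a-b^2)^2-(a^2-b^2)=b^2(1-2a+b^2)=b^2\tau^2 .
\end{align*}
(c) $\operatorname{tr}(JP)=p-t-(n-1)b=\tau-(n-1)b$.
\end{proof}

For $\xi=0$ we have $a=b$ and $\tau=1-a$, so $P=\operatorname{diag}(1,a,\dots,a)$ does not depend on $e$ and is the matrix of the concentric case.

\section{Proof of Theorem~\ref{thm:bound}}\label{sec:proof}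

The boundary cases were settled in Section~\ref{sec:ellipsoid}. In the interior case take $a,b$ from \eqref{eq:ab}. By Lemma~\ref{lem:ellipsoid}, $a+\xi/2<1$. Hence $a<1$ and
\[
1+b^2-2a=(1-a)^2-\tfrac{\xi^2}4=\bigl(1-a-\tfrac\xi2\bigr)\bigl(1-a+\tfrac\xi2\bigr)>0 ,
\]
so Lemma~\ref{lem:P} applies.

We claim that $P\beta_i\in C$ for all $i$. By Lemma~\ref{lem:P}(b) and \eqref{eq:bary},
\[
(P\beta_i)^\top J(P\beta_i)=(d_ih_i-b^2)/H_i^2\ge0 .
\]
This places $P\beta_i$ in $C$ or in $-C$, and it remains to see that its first coordinate is nonnegative. That coordinate is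
\[
\frac1\tau\Bigl((1-a)\mu_i+\frac\xi2\,g_i^1\Bigr)=\frac{1-a}\tau\,\beta_i(z),\qquad z=\frac{\xi}{2(1-a)}\,e ,
\]
so it suffices to show $z\in\Delta$, and for this we check $z\in E$ with \eqref{eq:axis}. The lower bound holds since $\frac{\xi}{2(1-a)}\ge0\ge\frac\xi2-a$. The upper bound is $\frac\xi2\le(\frac\xi2+a)(1-a)$, and the difference of the two sides is $a(1-a-\frac\xi2)>0$. So $z\in E\subset\Delta$ by Lemma~\ref{lem:ellipsoid}, and the claim follows.

Lemmas~\ref{lem:trace} and~\ref{lem:P}(c) now give $\tau\ge(n-1)b$. Squaring yields \eqref{eq:goal}, so $\min_i|r_i(x)|=2a\le\Phi_n(\xi)$, and $\Phi_n(\xi)\le1$ by \eqref{eq:Phi}. The statement for a general ball follows by applying the similarity $y\mapsto(y-c)/R$, which takes reflections in facets to reflections in facets. \qed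

\begin{remark}
The inclusion $\Delta\subset B$ enters through $|v_i|\le1$ in Lemma~\ref{lem:trace} and through $a+\xi/2<1$. The hypothesis $n\ge2$ is used for the strictness of this inequality, without which $\tau$ may vanish, and for $k\ge0$, which turns $2a+kb^2\le1$ into $2a\le1$. Both fail in the example $\Delta=[-1,1]$, $x=0$: there $a=b=1$, $\tau=0$ and $k=-1$, and $2a+kb^2\le1$ holds although $2a=2$.
\end{remark}

\section{Sharpness and equality}\label{sec:equality}

Part (iv) of Theorem~\ref{thm:equality} was proved in Section~\ref{sec:ellipsoid}. For the other parts we reverse the order of choices: the point $x=\xi e$ with $\xi<1$ is given, the numbers $a,b$ are the extremal ones, and the simplex is the unknown. Put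
\begin{equation}\label{eq:extremal}
\rho=\Phi_n(\xi),\qquad a=\rho/2,\qquad b=\tfrac12\sqrt{\rho^2-\xi^2}.
\end{equation}
By \eqref{eq:Phi}, $b>0$ and $a\le\frac12$. Also $a^2=b^2+\xi^2/4$ and $2a+kb^2=F_\xi(\rho)=1$, so $1+b^2-2a=(n-1)^2b^2>0$. Thus Lemma~\ref{lem:P} applies with $\tau=(n-1)b$, and $\operatorname{tr}(JP)=0$. In this section $P$ is this matrix; it depends only on $n$ and $x$.

\begin{proposition}\label{prop:key}
Let $\Delta$ be a simplex with $|v_i|=1$ for all $i$ and $\hat v_i^\top P^{-1}\hat v_j=0$ for $i\ne j$. Then $0,x\in\operatorname{int}\Delta$, and $d_ih_i=b^2$ and $|r_i(x)|=\Phi_n(\xi)$ for all $i$.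
\end{proposition}

\begin{proof}
Let $c_i=(\hat v_i^\top P^{-1}\hat v_i)^{-1}>0$. The vectors $c_iP^{-1}\hat v_i$ form the basis dual to $(\hat v_i)$, so $P\beta_i=c_i\hat v_i$. By Lemma~\ref{lem:P}(b),
\[
\lambda_i\mu_i-b^2|g_i|^2=c_i^2(1-|v_i|^2)=0 .
\]
As $g_i\ne0$, the numbers $\lambda_i$ and $\mu_i$ are nonzero and of the same sign. To find the sign, compare first coordinates in $P\beta_i=c_i\hat v_i$, using $\xi g_i^1=\lambda_i-\mu_i$:
\[
0<\tau c_i=(1-a)\mu_i+\tfrac12(\lambda_i-\mu_i)=\bigl(\tfrac12-a\bigr)\mu_i+\tfrac12\lambda_i .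
\]
Since $\frac12-a\ge0$, the right side would be negative if $\lambda_i$ and $\mu_i$ were both negative. So all barycentric coordinates of $0$ and of $x$ are positive, which means $0,x\in\operatorname{int}\Delta$. Finally $d_ih_i=b^2$ by \eqref{eq:bary}, and $|r_i(x)|^2=\xi^2+4b^2=\rho^2$ by \eqref{eq:norm}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(ii)]
The ``if'' direction is Proposition~\ref{prop:key}. Conversely, let $0,x\in\operatorname{int}\Delta$ and $\min_i|r_i(x)|=\rho$. Then the numbers $a,b$ of \eqref{eq:ab} satisfy $2a=\rho$ and $b^2=a^2-\xi^2/4$, so they coincide with those of \eqref{eq:extremal}. Section~\ref{sec:proof} shows $P\beta_i\in C$ for all $i$, the matrix $P$ is invertible, and $\operatorname{tr}(JP)=0$. By Lemma~\ref{lem:trace}, $|v_i|=1$ and $\beta_i=c_iP^{-1}\hat v_i$ with $c_i>0$. For $j\ne i$ this gives $0=\hat v_j^\top\beta_i=c_i\,\hat v_j^\top P^{-1}\hat v_i$.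
\end{proof}

For $x=0$ we have $a=b=1/n$ and $P^{-1}=\operatorname{diag}(1,n,\dots,n)$, so the condition reads $|v_i|=1$ and $1+n\,v_i\cdot v_j=0$: the extremal simplices with $0$ in the interior are the inscribed regular ones.

For general $x$ we must show that the conditions of Proposition~\ref{prop:key} can be met. Let $P^{1/2}$ be the positive definite square root of $P$. The conditions say that the vectors $P^{-1/2}\hat v_i$ are pairwise orthogonal and, since $\hat v_i^\top J\hat v_i=1-|v_i|^2$, that the quadratic form of $A=P^{1/2}JP^{1/2}$ vanishes on each of them. An orthonormal basis of this kind forces $\operatorname{tr}A=0$, and this condition is also sufficient.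

\begin{lemma}\label{lem:diag}
If a real symmetric matrix $A$ of size $N$ has trace $0$, then $\mathbb{R}^N$ has an orthonormal basis $(o_i)$ with $o_i^\top Ao_i=0$ for all $i$.
\end{lemma}

\begin{proof}
We use induction on $N$. For $N=1$, $A=0$. Let $N\ge2$. The eigenvalues sum to $0$, so the smallest is $\le0$ and the largest is $\ge0$, and the continuous function $w\mapsto w^\top Aw$ takes these values at unit eigenvectors. The unit sphere of $\mathbb{R}^N$ is connected, so the function vanishes at some unit vector $o$. In an orthonormal basis that begins with $o$, the restriction of the form to $o^\perp$ is given by a symmetric matrix of size $N-1$ and trace $\operatorname{tr}A-o^\top Ao=0$. The induction hypothesis gives the remaining vectors.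
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(i)]
Let $\xi<1$. The matrix $A=P^{1/2}JP^{1/2}$ is symmetric, and $\operatorname{tr}A=\operatorname{tr}(JP)=0$. Take $o_0,\dots,o_n$ from Lemma~\ref{lem:diag} and write $w_i=P^{1/2}o_i=(t_i,y_i)$. Then $t_i^2-|y_i|^2=w_i^\top Jw_i=o_i^\top Ao_i=0$. Since $w_i\ne0$, we have $t_i\ne0$. Let $v_i=y_i/t_i$, so that $|v_i|=1$ and $\hat v_i=w_i/t_i$. The $w_i$ are linearly independent, so the $v_i$ span a simplex inscribed in the unit sphere. For $i\ne j$, $\hat v_i^\top P^{-1}\hat v_j=o_i^\top o_j/(t_it_j)=0$. Proposition~\ref{prop:key} gives the assertion.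

For $\xi=1$, let $x$ be a vertex of an inscribed regular simplex. Then $h_i=1/n>0$ and $d_i\ge0$ for all $i$, with $d_i=0$ for the facets through $x$. By \eqref{eq:norm}, $\min_i|r_i(x)|=1=\Phi_n(1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(iii)]
Let $n=2$ and $0,x\in\operatorname{int}\Delta$; recall $\Phi_2\equiv1$. If $\Delta$ is inscribed in the unit circle and $x$ is its orthocenter, then $|r_i(x)|=1$ for all $i$ by Example~\ref{ex:triangle}, so equality holds.

Conversely, assume equality. By part (ii), $\Delta$ is inscribed in the unit circle, and it is acute by Example~\ref{ex:triangle} because all $h_i>0$. By part (ii) and Proposition~\ref{prop:key}, the product $h_i(h_i-u_i\cdot y)$ does not depend on $i$ when $y=x$. The same holds when $y$ is the orthocenter $o$: identity \eqref{eq:mirror} is valid for an arbitrary point in place of $x$, so \eqref{eq:norm} and $|r_i(o)|=1$ give $h_i(h_i-u_i\cdot o)=(1-|o|^2)/4$. Only one point has this property. Indeed, if $h_i(h_i-u_i\cdot y)=\gamma$ for all $i$, then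 $\beta_i(y)=\gamma/(h_iH_i)$; the relation $\sum_i\beta_i(y)=1$ determines $\gamma$, since $\sum_i 1/(h_iH_i)>0$, and the barycentric coordinates determine $y$. Hence $x=o$.
\end{proof}

\begin{remark}
The condition in Theorem~\ref{thm:equality}(iv) is necessary but not sufficient. If $x=v_j$ and $|x|=1$, then $d_i=0$ for $i\ne j$ and $d_j>0$, so by \eqref{eq:norm} equality holds exactly when $h_j\ge0$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{simplex}
\emph{A Simplex Contained in a Sphere},
\texttt{https://people.clas.ufl.edu/avince/files/SimplexGofG.pdf}.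

\end{thebibliography}
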